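\title{The congruence order of $\ell_1^3$ is infinite}

\begin{abstract}
The congruence order of a metric space $M$ is the smallest $k$ such that a metric space embeds isometrically in $M$ as soon as all its subspaces with at most $k$ points do. We show that the congruence order of $\ell_1^3$ is infinite: for every $n\ge 3$ we construct an integer-valued metric space with $3n+5$ points that does not embed in $\ell_1^3$ although all its proper subspaces do. The space is a chain of equilateral triples. An embedding gives each triple a real parameter that the distances within the triple do not determine; this parameter cannot decrease along the chain, and the two ends of the chain force it to decrease. We deduce that the congruence order of $\ell_1^m$ is finite if and only if $m\le 2$.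
\end{abstract}

\section{Introduction}\label{sec:intro}

For $m\ge1$ let $\ell_1^m$ and $\ell_\infty^m$ denote $\mathbb{R}^m$ with the distances
\[
\|x-y\|_1=\sum_{k=1}^m|x_k-y_k|,\qquad \|x-y\|_\infty=\max_{1\le k\le m}|x_k-y_k|.
\]
A metric space $(X,d)$ \emph{embeds} in a metric space $(M,d_M)$ if there is a map $\varphi\colon X\to M$ with $d_M(\varphi(u),\varphi(v))=d(u,v)$ for all $u,v\in X$. The \emph{congruence order} of $M$ is the smallest integer $k$ with the following property: a metric space $X$ embeds in $M$ if and only if every subspace $Y\subseteq X$ with $|Y|\le k$ embeds in $M$. If no such integer exists, the congruence order is infinite. Subspaces of an embeddable space are embeddable, so the property says that every space that does not embed in $M$ contains a witness to this failure with at most $k$ points. The congruence order measures how large the smallest witness may have to be.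

For $\ell_1^m$ a finite witness always exists.

\begin{proposition}\label{prop:compact}
A metric space $X$ embeds in $\ell_1^m$ if and only if all its finite subspaces do.
\end{proposition}

\begin{proof}
Suppose that all finite subspaces of $X$ embed, and fix $x_0\in X$. The product
\[
\Pi=\prod_{x\in X}\{v\in\mathbb{R}^m:\|v\|_1\le d(x_0,x)\}
\]
is compact by Tychonoff's theorem. For $x,y\in X$ let $C_{xy}\subseteq\Pi$ be the closed set of families $(v_z)_{z\in X}$ with $\|v_x-v_y\|_1=d(x,y)$. Given finitely many pairs, let $Y$ consist of $x_0$ and the points of these pairs. Embed $Y$ with $x_0\mapsto0$, and send the points outside $Y$ to $0$; the resulting family lies in $\Pi$ and in $C_{xy}$ for each of the given pairs. So the sets $C_{xy}$ have the finite intersection property, and a family in all of them is an embedding of $X$.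
\end{proof}

The question is therefore whether the size of the witness can be bounded. On the line $\ell_1^1=\mathbb{R}$ it can, and the congruence order is $4$ by Menger's classical theorem. The reason is rigidity: a real number is determined by its distances to two distinct real numbers. Suppose that all subspaces of $X$ with at most four points embed. Place two points $a\ne b$ of $X$, and place every other point $x$ at the one position that $\{a,b,x\}$ allows. An embedding of $\{a,b,x,y\}$, moved so that it agrees with this placement on $a$ and $b$, agrees with it on $x$ and $y$, so all distances are correct. Three points do not suffice: in the $4$-cycle with distance $1$ between neighbors and $2$ between opposite points, every triple is isometric to $\{0,1,2\}$, but two different pairs realize the diameter, which is impossible in a finite subset of $\mathbb{R}$.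

Bandelt and Chepoi \cite{BC} proved that a metric space embeds in $\ell_1^2$ if and only if each of its subspaces with at most $6$ points does; the congruence orders of $\ell_1^2$ and $\ell_\infty^2$ are both $6$. (The two planes are isometric, because $|x|+|y|=\max\{|x+y|,|x-y|\}$.) Bandelt, Chepoi and Laurent \cite{BCL} showed that the congruence order of $\ell_1^m$ is at least $m^2$ for odd $m\ge3$ and at least $m^2-1$ for even $m\ge4$, and for $\ell_1^3$ it is known to be at least $10$. Erickson \cite{Er} showed that the congruence order of $\ell_\infty^3$ is infinite. These results point in two directions. The values $4$ and $6$ and the quadratic lower bounds suggest a finite quantity that grows with $m$. The case of $\ell_\infty^3$ suggests that finiteness ends in dimension three, but the change of coordinates that identifies the two planes has no analogue there: the unit ball of $\ell_1^3$ is an octahedron and that of $\ell_\infty^3$ is a cube. The following problem is posed in \cite{DMS}: \emph{find the congruence order of $\ell_1^3$; is it finite?}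

It is not. The spaces $X_n$ in the next theorem are given in Definition~\ref{def:X}.

\begin{theorem}\label{thm:main}
Let $n\ge3$. The space $X_n$ is an integer-valued metric space with exactly $3n+5$ points, and
\begin{itemize}
\item[(a)] every proper subspace of $X_n$ embeds in $\ell_1^3$, even with image in $\mathbb{Z}^3$;
\item[(b)] $X_n$ does not embed in $\ell_1^3$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:three}
The congruence order of $\ell_1^3$ is infinite.
\end{corollary}

\begin{proof}
Given $k$, choose $n\ge3$ with $3n+5>k$. All subspaces of $X_n$ with at most $k$ points are proper and embed, but $X_n$ does not.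
\end{proof}

\begin{remark}
No finite list of forbidden finite subspaces characterizes the subspaces of $\ell_1^3$, even among finite integer-valued metric spaces. Indeed, take $n$ such that $X_n$ has more points than every space on the list. Then $X_n$ would contain a forbidden space as a proper subspace, and this subspace embeds by part~(a).
\end{remark}

\begin{theorem}\label{thm:all}
For every $m\ge3$ the congruence order of $\ell_1^m$ is infinite. Consequently the congruence order of $\ell_1^m$ is finite if and only if $m\le2$; it is $4$ for $m=1$ and $6$ for $m=2$.
\end{theorem}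

Thus for $m\ge3$ the word ``finite'' in Proposition~\ref{prop:compact} cannot be replaced by ``at most $k$ points'' for any $k$.

A large space in which every point is needed for the obstruction must carry some information across itself, and this information cannot be read off from a few distances. The lack of rigidity of $\ell_1^3$ supplies it. Three points at mutual distance $6$ in a plane $x_1+x_2+x_3=\text{const}$ form a one-parameter family of configurations, with a \emph{shape} $t\in[0,3]$ (Section~\ref{sec:flat}). Two such triples can be linked by prescribed distances so that the shape of the second is at least the shape of the first, and a single extra point can force $t\ge2$ or $t\le1$ (Section~\ref{sec:link}). The space $X_n$ is a chain of $n+1$ linked triples with $t\ge2$ forced at the start and $t\le1$ at the end. Section~\ref{sec:non} shows that it does not embed, Section~\ref{sec:proper} that the deletion of any point lets the shape drop from $2$ to $1$, and Section~\ref{sec:all} passes to higher dimensions.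

\section{Coordinate sum, excess and betweenness}\label{sec:prelim}

For $x,y\in\mathbb{R}^m$ we write $x\le y$ for the coordinatewise order and $x\wedge y$, $x\vee y$ for the coordinatewise minimum and maximum. The standard unit vectors are $e_1,\dots,e_m$. In $\mathbb{R}^3$ we put $\mathbf{1}=(1,1,1)$ and
\[
\sigma(x)=x_1+x_2+x_3,\qquad D(x,y)=\sum_{k=1}^3\max(x_k-y_k,0).
\]
We call $D(x,y)$ the \emph{excess} of $x$ over $y$; it vanishes if and only if $x\le y$. Summing the identity $|s|=-s+2\max(s,0)$ over $s=x_k-y_k$ gives
\begin{equation}\label{eq:dist}
\|x-y\|_1=\sigma(y)-\sigma(x)+2D(x,y).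
\end{equation}
In particular $\|x-y\|_1=\sigma(y)-\sigma(x)$ if $x\le y$, and $D(x,y)=D(y,x)$ if $\sigma(x)=\sigma(y)$.

The second tool turns equalities between distances into inequalities between coordinates: for $x,y,u\in\mathbb{R}^m$,
\begin{equation}\label{eq:between}
\|x-u\|_1+\|u-y\|_1=\|x-y\|_1\ \Longrightarrow\ u_k \text{ lies between } x_k \text{ and } y_k \text{ for every } k .
\end{equation}
Indeed, the left side forces equality in $|x_k-u_k|+|u_k-y_k|\ge|x_k-y_k|$ for each $k$.

Formula \eqref{eq:dist} suggests how to design a space: prescribe the coordinate sum of each point and the excess of each pair. Let $S$ be a set, $f\colon S\to\mathbb{R}$ a function, and $\omega\ge0$ a symmetric function on pairs of distinct points of $S$. Put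
\begin{equation}\label{eq:fw}
d(u,v)=|f(u)-f(v)|+2\omega(u,v)\quad(u\ne v),\qquad d(u,u)=0 .
\end{equation}
A map $\varphi\colon S\to\mathbb{R}^3$ is \emph{graded} if $\sigma\circ\varphi-f$ is constant. Comparing \eqref{eq:dist} with \eqref{eq:fw}, we see that a graded map satisfies $\|\varphi(u)-\varphi(v)\|_1=d(u,v)$ for all $u,v$ if and only if
\begin{equation}\label{eq:graded}
D(\varphi(u),\varphi(v))=\omega(u,v)\quad\text{for all } u\neq v \text{ with } f(u)\le f(v).
\end{equation}
For a pair with $\omega(u,v)=0$ and $f(u)\le f(v)$ the condition reads $\varphi(u)\le\varphi(v)$.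

\section{The shape of a flat triple}\label{sec:flat}

A triple $T=(p,q,r)$ of points of $\mathbb{R}^3$ is \emph{flat} if $\sigma(p)=\sigma(q)=\sigma(r)$ and the three points are at mutual distance $6$; by \eqref{eq:dist}, the second condition says that each pair has excess $3$. The \emph{base} and the \emph{shape} of $T$ are
\[
b(T)=p\wedge q\wedge r,\qquad t(T)=\sigma(p)-\sigma(b(T))-3 .
\]
For $0\le t\le3$ consider the \emph{model triple}
\[
P_t=(t,0,3),\qquad Q_t=(3,t,0),\qquad R_t=(0,3,t).
\]
The cyclic shift $\rho(x_1,x_2,x_3)=(x_3,x_1,x_2)$ maps $P_t\mapsto Q_t\mapsto R_t\mapsto P_t$ and preserves $\sigma$ and $D$. Since $Q_t-P_t=(3-t,t,-3)$ has norm $6$, the model triple is flat. Its base is $0$, its coordinate sum is $3+t$, and its shape is $t$. All model triples are isometric as metric spaces, so the shape belongs to the embedding and not to the metric. The next lemma says that every flat triple looks like a model triple: after subtraction of the base, its coordinates form a Latin square with entries $0,t,3$.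

\begin{lemma}\label{lem:latin}
Let $T=(p,q,r)$ be a flat triple with base $b$ and shape $t$. Then $0\le t\le3$, and there are bijections $\tau,\beta\colon\{p,q,r\}\to\{1,2,3\}$ with $\tau(u)\ne\beta(u)$ such that, for each $u$, the vector $u-b$ has entry $3$ in coordinate $\tau(u)$, entry $0$ in coordinate $\beta(u)$, and entry $t$ in the third coordinate. In each coordinate $k$ the three differences $u_k-b_k$ are $0,t,3$ in some order.
\end{lemma}

We call $\tau(u)$ the \emph{top} and $\beta(u)$ the \emph{bottom} coordinate of $u$.

\begin{proof}
Translate so that $b=0$, and write the three points as the rows of a $3\times3$ array. Each column has minimum $0$; let $M_k$ be the maximum of column $k$. The difference $w$ of two rows has coordinate sum $0$ and norm $6$, so $|w_k|$ equals the absolute value of the sum of the other two entries, which is at most $6-|w_k|$. Hence $M_k\le3$. Three real numbers with range $M_k$ have pairwise distances that add up to $2M_k$, so adding the three distances between the rows gives $18=2(M_1+M_2+M_3)$. Therefore $M_1=M_2=M_3=3$: all entries lie in $[0,3]$, and each column contains a $0$ and a $3$. Each row has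 sum $3+t$, so the sum of all entries is $9+3t$. Each column sum lies in $[3,6]$, so $0\le t\le3$.

Suppose first that some row contains two entries $0$. Its sum is at most $3$, so $t=0$, and each column sum equals $3$. Then each column consists of $0,0,3$, and since the row sums are $3$, each row contains exactly one $3$. Let $\tau(u)$ be its position, and let $\beta(u)\equiv\tau(u)+1 \pmod 3$.

Suppose next that some row contains two entries $3$. Its sum is at least $6$, so $t=3$, and each column sum equals $6$. Then each column consists of $0,3,3$, and since the row sums are $6$, each row contains exactly one $0$. Let $\beta(u)$ be its position, and let $\tau(u)\equiv\beta(u)+1\pmod 3$.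

In the remaining case each row contains at most one $0$ and at most one $3$. As each of the three columns contains a $0$, each row contains exactly one $0$, and these lie in different columns; the same holds for the entries $3$. Let $\beta(u)$ and $\tau(u)$ be these positions. The third entry of each row is $(3+t)-3-0=t$.

Finally, in column $k$ the rows $\tau^{-1}(k)$ and $\beta^{-1}(k)$ are different and have entries $3$ and $0$, and for the third row $k$ is neither top nor bottom, so its entry is $t$.
\end{proof}

The dimension enters in the step $M_1=M_2=M_3=3$: the ranges add up to $9$, each is at most $3$, and there are only three of them. So a flat triple spans a cube $b+[0,3]^3$ exactly, and the shape records the height at which the plane of the triple cuts this cube.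

\section{Linking triples, and the spaces $X_n$}\label{sec:link}

To compare the shapes of two flat triples we must control the position of the second cube relative to the first. We say that a flat triple $(p',q',r')$ \emph{follows} a flat triple $(p,q,r)$ if $\sigma(p')=\sigma(p)+6$ and
\begin{equation}\label{eq:follow}
D(p,q')=D(q,r')=D(r,p')=1,\qquad p'\ge p\vee q,\quad q'\ge q\vee r,\quad r'\ge r\vee p .
\end{equation}
These conditions are invariant under the relabeling $p\to q\to r\to p$, $p'\to q'\to r'\to p'$. Two computations with model triples show what they allow and what they forbid.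

\begin{example}[The shape can stay]\label{ex:stay}
For $1\le t\le2$ the triple $(P_t,Q_t,R_t)+2\cdot\mathbf{1}$ follows $(P_t,Q_t,R_t)$. The coordinate sum rises by $6$. By the symmetry $\rho$ it suffices to compare $P_t$ with the three upper points. We have $P_t\le P_t+2\cdot\mathbf{1}$ and
\[
Q_t+2\cdot\mathbf{1}-P_t=(5-t,\,t+2,\,-1),\qquad R_t+2\cdot\mathbf{1}-P_t=(2-t,\,5,\,t-1).
\]
The first vector gives excess $1$, and the second is nonnegative exactly when $1\le t\le2$.
\end{example}

\begin{example}[The shape cannot drop, unless a point is missing]\label{ex:drop}
Let $(p,q,r)=(P_2,Q_2,R_2)$, that is,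
\[
p=(2,0,3),\qquad q=(3,2,0),\qquad r=(0,3,2),
\]
and try to let a translate $(p',q',r')=c+(P_1,Q_1,R_1)$ follow it:
\[
p'=c+(1,0,3),\qquad q'=c+(3,1,0),\qquad r'=c+(0,3,1).
\]
The coordinate sums are $5$ and $\sigma(c)+4$, so we need $\sigma(c)=7$. Since $p'\ge p\vee q=(3,2,3)$, the point $r$ can exceed $p'$ only in the second coordinate, and $D(r,p')=1$ gives $p'_2=2$, that is, $c_2=2$. Since $q'\ge q\vee r=(3,3,2)$, the condition $D(p,q')=1$ gives $q'_3=2$, that is, $c_3=2$. Since $r'\ge r\vee p=(2,3,3)$, the condition $D(q,r')=1$ gives $r'_1=2$, that is, $c_1=2$. So $\sigma(c)=6\neq7$, and the shape cannot drop from $2$ to $1$ in this way.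

Each lower point holds down one coordinate of $c$, namely its top coordinate. If $q$ is deleted, $c_1$ is released, and we may take $c=(3,2,2)=2\cdot\mathbf{1}+e_1$. The excesses of the lower points over the upper points are then
\[
\begin{array}{c|ccc}
D & p'=(4,2,5) & q'=(6,3,2) & r'=(3,5,3)\\ \hline
p=(2,0,3) & 0 & 1 & 0\\
r=(0,3,2) & 1 & 0 & 0
\end{array}
\]
and all conditions in \eqref{eq:follow} that do not involve $q$ hold. The shift $\rho$ fixes $\mathbf{1}$ and maps $e_1\mapsto e_2\mapsto e_3$. Applying it once and twice, we see that $c=2\cdot\mathbf{1}+e_2$ works if $r$ is deleted and $c=2\cdot\mathbf{1}+e_3$ works if $p$ is deleted.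
\end{example}

The first half of Example~\ref{ex:drop} assumed that both triples are model triples in the same coordinates. Lemma~\ref{lem:latin} removes this assumption.

\begin{lemma}\label{lem:step}
If the flat triple $T'$ follows the flat triple $T$, then $b(T')\le b(T)+2\cdot\mathbf{1}$ and $t(T')\ge t(T)$.
\end{lemma}

\begin{proof}
Let $T=(p,q,r)$ and $T'=(p',q',r')$. Translate so that $b(T)=0$, and let $\tau$ be as in Lemma~\ref{lem:latin} for $T$. The two coordinates other than $\tau(r)$ are $\tau(p)$ and $\tau(q)$, and there $p'\ge p\vee q$ has entries at least $3$, while all entries of $r$ are at most $3$. So $1=D(r,p')=\max(3-p'_{\tau(r)},0)$, and $p'_{\tau(r)}=2$. The cyclic relabeling gives $q'_{\tau(p)}=2$ and $r'_{\tau(q)}=2$. As $\tau$ is a bijection, in every coordinate some point of $T'$ has entry $2$, so $b(T')\le2\cdot\mathbf{1}$. Hence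
\[
t(T')=\sigma(p')-\sigma(b(T'))-3\ge(\sigma(p)+6)-6-3=t(T).\qedhere
\]
\end{proof}

In words: the cube rises by at most $2$ in each coordinate, so its base gains at most $6$ in coordinate sum, while the plane of the triple gains exactly $6$. It remains to force a large shape at the start of a chain and a small shape at its end. By Example~\ref{ex:stay} both values should lie in $[1,2]$, so that each of them alone can be kept along the whole chain. One extra point suffices at each end.

\begin{lemma}\label{lem:ends}
Let $T=(p,q,r)$ be a flat triple with shape $t$, and let $x\in\mathbb{R}^3$.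
\begin{itemize}
\item[(i)] If $x\le p\wedge q$ and $D(x,r)=2$, then $t\ge2$.
\item[(ii)] If $x\ge p\vee q$ and $D(r,x)=2$, then $t\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
Translate so that $b(T)=0$, and take $\tau,\beta$ from Lemma~\ref{lem:latin}.

(i) In the coordinates $\beta(p)$ and $\beta(q)$ the entries of $x$ are at most $0$ and those of $r$ are at least $0$. So only $k=\beta(r)$ contributes to $D(x,r)$, and $x_k=r_k+2=2$. In coordinate $k$ the entries of $p$ and $q$ are $t$ and $3$ in some order, and both are at least $x_k$. Hence $t\ge2$.

(ii) In the coordinates $\tau(p)$ and $\tau(q)$ the entries of $x$ are at least $3$ and those of $r$ are at most $3$. So only $k=\tau(r)$ contributes to $D(r,x)$, and $x_k=r_k-2=1$. In coordinate $k$ the entries of $p$ and $q$ are $0$ and $t$ in some order, and both are at most $x_k$. Hence $t\le1$.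
\end{proof}

We now write these conditions as a space of the form \eqref{eq:fw}; see Figure~\ref{fig:X}.

\begin{definition}\label{def:X}
Let $n\ge3$ and
\[
X_n=\{x^-,x^+\}\cup\{p_i,q_i,r_i:0\le i\le n\}.
\]
The points $p_i,q_i,r_i$ form \emph{level $i$}. Put $f(p_i)=f(q_i)=f(r_i)=6i$, $f(x^-)=-3$ and $f(x^+)=6n+3$. Let $\omega$ be the symmetric function on pairs of distinct points with
\begin{itemize}
\item $\omega=3$ for two points of the same level;
\item $\omega=1$ for the pairs $\{p_i,q_{i+1}\}$, $\{q_i,r_{i+1}\}$, $\{r_i,p_{i+1}\}$, where $0\le i<n$;
\item $\omega=2$ for the pairs $\{x^-,r_0\}$ and $\{r_n,x^+\}$;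
\item $\omega=0$ for all other pairs.
\end{itemize}
The distance $d$ on $X_n$ is given by \eqref{eq:fw}.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2,yscale=0.95]
\foreach \x in {0,1,2,3} {
  \node (p\x) at (\x,2) {$p_{\x}$};
  \node (q\x) at (\x,1) {$q_{\x}$};
  \node (r\x) at (\x,0) {$r_{\x}$};
}
\foreach \x/\y in {0/1,1/2,2/3} {
  \draw (p\x) -- (q\y); \draw (q\x) -- (r\y); \draw (r\x) -- (p\y);
}
\node (a) at (-0.5,1) {$x^-$};
\node (c) at (3.5,1) {$x^+$};
\draw[dashed] (a) -- (r0);
\draw[dashed] (r3) -- (c);
\end{tikzpicture}
\caption{The space $X_3$. The horizontal position of a point $u$ is $f(u)$, which takes the values $-3,0,6,12,18,21$. The distance between two points is the difference of their values of $f$ plus $2\omega$, where $\omega=1$ on solid lines, $\omega=2$ on dashed lines, $\omega=3$ for two points in the same column, and $\omega=0$ otherwise.}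
\label{fig:X}
\end{figure}

The set $X_n$ has $3(n+1)+2=3n+5$ points. The function $d$ is symmetric and integer-valued, and it is positive on distinct points because $\omega=3$ whenever $f(u)=f(v)$. The triangle inequality will follow from Proposition~\ref{prop:proper}, whose proof does not use it.

\section{The space $X_n$ does not embed}\label{sec:non}

Lemmas~\ref{lem:step} and~\ref{lem:ends} apply to graded embeddings, and an arbitrary embedding need not be graded. The points $x^\pm$ have a second role here: almost all points lie metrically between them, and \eqref{eq:between} then fixes the coordinate sums. The exceptions are $r_0$ and $r_n$; for instance $d(x^-,r_0)+d(r_0,x^+)=7+(6n+3)$ exceeds $d(x^-,x^+)=6n+6$. For these two points we use an entire level in the interior of the chain.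

\begin{lemma}\label{lem:graded}
Let $n\ge3$, and let $\varphi\colon X_n\to\mathbb{R}^3$ satisfy $\|\varphi(u)-\varphi(v)\|_1=d(u,v)$ for all $u,v$, and $\varphi(x^-)\le\varphi(x^+)$. Then $\varphi$ is graded.
\end{lemma}

\begin{proof}
We identify points with their images and show that $\sigma(u)-\sigma(x^-)=f(u)+3$ for all $u$. For $u=x^-$ both sides vanish, and for $u=x^+$ both sides equal $d(x^-,x^+)=6n+6$, because $x^-\le x^+$. Call $u$ \emph{regular} if $u\notin\{x^-,x^+,r_0,r_n\}$. For regular $u$ we have $\omega(x^-,u)=\omega(u,x^+)=0$, so
\[
d(x^-,u)+d(u,x^+)=(f(u)+3)+(6n+3-f(u))=d(x^-,x^+).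
\]
By \eqref{eq:between}, $x^-\le u\le x^+$, and therefore $\sigma(u)-\sigma(x^-)=d(x^-,u)=f(u)+3$.

Let $0<i<n$. The three points of level $i$ are regular, so they have the same coordinate sum. They cannot agree in a coordinate $k$: otherwise they would lie on a line, the intersection of a plane $x_k=\text{const}$ with a plane $\sigma=\text{const}$, and of three points on a line one lies between the other two, which is incompatible with mutual distances $6,6,6$.

\emph{The point $r_0$.} Since $n\ge3$, we have $0<2<n$. For $u$ in level $2$,
\[
d(r_0,u)+d(u,x^+)=12+(6n-9)=6n+3=d(r_0,x^+),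
\]
so $u$ lies coordinatewise between $r_0$ and $x^+$. If $r_0$ exceeded $x^+$ in a coordinate $k$, then $u_k\ge x^+_k$, and together with $u\le x^+$ this gives $u_k=x^+_k$ for all three points $u$ of level $2$, which we excluded. So $r_0\le x^+$ and $\sigma(x^+)-\sigma(r_0)=d(r_0,x^+)=6n+3$. Hence $\sigma(r_0)-\sigma(x^-)=3=f(r_0)+3$.

\emph{The point $r_n$.} Since $n\ge3$, we have $0<n-2<n$. For $u$ in level $n-2$,
\[
d(x^-,u)+d(u,r_n)=(6n-9)+12=6n+3=d(x^-,r_n),
\]
so $u$ lies coordinatewise between $x^-$ and $r_n$. If $x^-$ exceeded $r_n$ in a coordinate $k$, then $u_k\le x^-_k$, and together with $u\ge x^-$ this gives $u_k=x_k^-$ for all three points $u$ of level $n-2$, which we excluded. So $r_n\ge x^-$ and $\sigma(r_n)-\sigma(x^-)=d(x^-,r_n)=6n+3=f(r_n)+3$.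
\end{proof}

This is where the hypothesis $n\ge3$ is needed. The argument for $r_0$ requires a level of regular points all of which lie between $r_0$ and $x^+$. Level $1$ does not qualify, because $\omega(r_0,p_1)=1$, and level $2$ consists of regular points only if $n\ge3$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Suppose that $\varphi$ embeds $X_n$ in $\ell_1^3$. Changing the sign of a coordinate is an isometry of $\ell_1^3$, so we may assume $\varphi(x^-)\le\varphi(x^+)$. By Lemma~\ref{lem:graded} the map $\varphi$ is graded, and so \eqref{eq:graded} holds. Let $T_i$ be the image of $(p_i,q_i,r_i)$. By the definition of $f$ and $\omega$, each $T_i$ is a flat triple, $T_{i+1}$ follows $T_i$, the image of $x^-$ satisfies the hypothesis of Lemma~\ref{lem:ends}(i) for $T_0$, and the image of $x^+$ satisfies that of Lemma~\ref{lem:ends}(ii) for $T_n$. With Lemma~\ref{lem:step} we obtain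
\[
2\le t(T_0)\le t(T_1)\le\dots\le t(T_n)\le1,
\]
a contradiction.
\end{proof}

\section{Every proper subspace embeds}\label{sec:proper}

We prove slightly more than Theorem~\ref{thm:main}(a); the normalization of $\sigma$ and the bounding box are used in Section~\ref{sec:all}.

\begin{proposition}\label{prop:proper}
Let $n\ge3$ and $y\in X_n$. There is a map $\varphi\colon X_n\setminus\{y\}\to\mathbb{Z}^3$ such that $\|\varphi(u)-\varphi(v)\|_1=d(u,v)$ for all $u,v$, and $\sigma(\varphi(u))=f(u)+5$ and $0\le\varphi(u)\le(2n+5)\mathbf{1}$ for all $u$.
\end{proposition}

Every proper subset of $X_n$ misses a point $y$, so the proposition gives Theorem~\ref{thm:main}(a). It also shows that $d$ is a metric, since every set of three points of $X_n$ is a proper subset and inherits the triangle inequality from $\ell_1^3$.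

\begin{proof}
The plan is to use shape $2$ up to the deleted point and shape $1$ after it. Define the \emph{lower placement} $L$ on $X_n\setminus\{x^+\}$ and, for $\kappa\in\{1,2,3\}$, the \emph{upper placement} $U_\kappa$ on $X_n\setminus\{x^-\}$ by
\begin{align*}
L(p_i,q_i,r_i)&=2i\,\mathbf{1}+(P_2,Q_2,R_2), & L(x^-)&=P_2\wedge Q_2=(2,0,0),\\
U_\kappa(p_i,q_i,r_i)&=2i\,\mathbf{1}+e_\kappa+(P_1,Q_1,R_1), & U_\kappa(x^+)&=2n\,\mathbf{1}+e_\kappa+(3,1,3),
\end{align*}
where $(3,1,3)=P_1\vee Q_1$. The coordinate sums are $6i+5$, $2$, $6i+1+4$ and $6n+1+7$, which equal $f+5$ in each case. All images have integer coordinates in $[0,2n+4]$. Every map below is graded, so it suffices to verify \eqref{eq:graded}.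

\emph{The case $y=x^+$: take $\varphi=L$.} Model triples are flat, so \eqref{eq:graded} holds within a level, and it holds for consecutive levels by Example~\ref{ex:stay}. Level $i$ lies in the cube $2i\,\mathbf{1}+[0,3]^3$. If $i'\ge i+2$, then $2i+3\le2i'$, so every point of level $i$ is below every point of level $i'$, as required by $\omega=0$. The point $L(x^-)=(2,0,0)$ is below $P_2$ and $Q_2$, its excess over $R_2=(0,3,2)$ is $2$, and it is below $2\cdot\mathbf{1}$, hence below all points of levels $i\ge1$.

\emph{The case $y=x^-$: take $\varphi=U_1$.} We verify \eqref{eq:graded} for every $U_\kappa$, and we may drop the common translation $e_\kappa$. The levels are again translates of a model triple by $2i\,\mathbf{1}$, now with $t=1$, and the argument for pairs of level points is the one just given. The point $(3,1,3)$ is above $P_1$ and $Q_1$, and the excess of $R_1=(0,3,1)$ over it is $2$. Points of levels $i\le n-1$ are below $(2i+3)\mathbf{1}\le(2n+1)\mathbf{1}\le 2n\,\mathbf{1}+(3,1,3)$.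

\emph{The case of $y$ in level $j<n$.} Let $\kappa=3,1,2$ for $y=p_j,q_j,r_j$ respectively. Let $\varphi=L$ on $x^-$ and the points of levels $i\le j$ other than $y$ (the lower points), and $\varphi=U_\kappa$ on $x^+$ and the levels $i>j$ (the upper points). Pairs of two lower or two upper points were treated above. Let $u$ be a lower and $v$ an upper point.
\begin{itemize}
\item If $u=x^-$, then $\omega(u,v)=0$ because $v\ne r_0$, and $\varphi(u)\le2\cdot\mathbf{1}\le\varphi(v)$.
\item If $u$ is in level $i$ and $v=x^+$, then $\omega(u,v)=0$ because $i<n$, and $\varphi(u)\le(2i+3)\mathbf{1}\le(2n+1)\mathbf{1}\le\varphi(v)$.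
\item If $u$ is in level $i$ and $v$ in level $i'\ge i+2$, then $\omega(u,v)=0$ and $\varphi(u)\le(2i+3)\mathbf{1}\le 2i'\mathbf{1}\le\varphi(v)$.
\item Otherwise $u$ is in level $j$ and $v$ in level $j+1$. After subtraction of $2j\,\mathbf{1}$, this is the configuration of Example~\ref{ex:drop} with $c=2\cdot\mathbf{1}+e_\kappa$.
\end{itemize}

\emph{The case of $y$ in level $n$.} Let $\varphi=L$ on all points other than $x^+$, and $\varphi(x^+)=2n\,\mathbf{1}+g$, where
\[
g=(5,2,1)\ \text{ if } y=p_n,\qquad g=(4,1,3)\ \text{ if } y=q_n,\qquad g=(3,2,3)\ \text{ if } y=r_n .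
\]
In each case $\sigma(g)=8$, so $\sigma(\varphi(x^+))=f(x^+)+5$, and $\mathbf{1}\le g\le5\cdot\mathbf{1}$. Thus $\varphi(x^+)\ge(2n+1)\mathbf{1}$ is above $L(x^-)$ and above all points of levels $i\le n-1$. For the two remaining points of level $n$, subtract $2n\,\mathbf{1}$. If $y=p_n$, then $Q_2=(3,2,0)\le(5,2,1)$ and the excess of $R_2=(0,3,2)$ over $(5,2,1)$ is $1+1=2$. If $y=q_n$, then $P_2=(2,0,3)\le(4,1,3)$ and the excess of $R_2$ over $(4,1,3)$ is $2$. If $y=r_n$, then $g=P_2\vee Q_2$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Higher dimensions}\label{sec:all}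

For $m>3$ the proof of Lemma~\ref{lem:latin} breaks down, since the total range $9$ can be spread over more than three coordinates. We do not generalize the lemma. Instead we add points that confine $X_n$ to three coordinates. Two new points $z^-$ and $z^+$ have all of $X_n$ between them, so $X_n$ can vary only in the coordinates in which they differ. Then $2m-3$ further points around $z^-$ use up all but three of the $2m$ coordinate directions $\pm e_k$ at $z^-$.

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $m,n\ge3$. Let $Y=X_n\cup\{z^-,z^+\}$ with $f(z^-)=-5$, $f(z^+)=6n+10$, and $\omega=0$ for all pairs that contain $z^-$ or $z^+$, and define $d$ on $Y$ by \eqref{eq:fw}. Let $Z=Y\cup\{w_1,\dots,w_{2m-3}\}$ with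
\[
d(w_i,w_j)=2\quad(i\ne j),\qquad d(w_i,u)=1+d(z^-,u)\quad(u\in Y).
\]
In particular $d(w_i,z^-)=1$. All distances between distinct points of $Z$ are positive.

\emph{For $y\in X_n$, the set $Z\setminus\{y\}$ embeds in $\ell_1^m$.} Take $\varphi$ from Proposition~\ref{prop:proper} and extend it by $\varphi(z^-)=0$ and $\varphi(z^+)=(2n+5)\mathbf{1}$. The coordinate sums $0$ and $6n+15$ equal $f+5$, so the extension is graded, and $\varphi(z^-)\le\varphi(u)\le\varphi(z^+)$ for all $u$. By \eqref{eq:graded} it preserves distances on $Y\setminus\{y\}$. Regard $\mathbb{R}^3$ as the span of $e_1,e_2,e_3$ in $\mathbb{R}^m$, and send the $w_i$ bijectively to the $3+2(m-3)=2m-3$ points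
\[
-e_1,\ -e_2,\ -e_3,\ \pm e_4,\ \dots,\ \pm e_m .
\]
These are at mutual distance $2$. If $v\ge0$ lies in $\mathbb{R}^3$, its distance to each of them is $1+\|v\|_1$, and $\|\varphi(u)\|_1=d(z^-,u)$ for $u\in Y\setminus\{y\}$. So all distances are correct. Every set of three points of $Z$ misses a point of $X_n$, so $Z$ is a metric space.

\emph{The space $Z$ does not embed in $\ell_1^m$.} Suppose that it does, and identify points with their images. After a translation and sign changes of coordinates, $z^-=0$ and $z^+\ge0$. Let $K=\{k:z^+_k>0\}$. For $u\in X_n$ we have $d(z^-,u)+d(u,z^+)=d(z^-,z^+)$, so $0\le u\le z^+$ by \eqref{eq:between}, and $u_k=0$ for $k\notin K$. For each $i$ let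
\[
A_i=\{(k,+):(w_i)_k>0\}\cup\{(k,-):(w_i)_k<0\}.
\]
The set $A_i$ is nonempty because $\|w_i\|_1=1$. Since $d(w_i,z^+)=d(w_i,z^-)+d(z^-,z^+)$, the origin lies coordinatewise between $w_i$ and $z^+$, so $(k,+)\notin A_i$ for $k\in K$. Since $d(w_i,w_j)=d(w_i,z^-)+d(z^-,w_j)$ for $i\ne j$, the origin lies coordinatewise between $w_i$ and $w_j$, so $A_i\cap A_j=\emptyset$. Thus $A_1,\dots,A_{2m-3}$ are disjoint nonempty subsets of the set $\{(k,-):1\le k\le m\}\cup\{(k,+):k\notin K\}$, which has $2m-|K|$ elements. Hence $|K|\le3$, and deleting coordinates outside $K$ embeds $X_n$ in $\ell_1^3$, contrary to Theorem~\ref{thm:main}(b).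

Given $k$, choose $n\ge3$ with $3n+5>k$. Every subspace of $Z$ with at most $k$ points misses a point of $X_n$ and therefore embeds in $\ell_1^m$, but $Z$ does not. So the congruence order of $\ell_1^m$ is infinite for $m\ge3$. The values $4$ for $m=1$ and $6$ for $m=2$ are those of Menger's theorem and of Bandelt and Chepoi \cite{BC}, recalled in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BC} Bandelt and Chepoi, 1995.

\bibitem{BCL} Bandelt, Chepoi and Laurent, 1997.

\bibitem{DMS} \emph{Discrete Metric Spaces}, \texttt{https://github.com/Francis-Lazarus/Francis-Lazarus.github.io}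

\bibitem{Er} Erickson, 2004.

\end{thebibliography}
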